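# Continuous valuations on sober spaces that no Borel measure extends

## A unit of mass pushed to the end of $\omega$

Take the set $\omega=\{0,1,2,\dots\}$ and call open the empty set and the final segments $U_n=\{m:m\ge n\}$. This is a topology: a union of final segments is the one with the least index, and a finite intersection is the one with the greatest index. Now assign a mass to each open set:
$$\nu(\emptyset)=0,\qquad \nu(U_n)=1\quad\text{for all }n .$$
Nothing goes wrong as long as we look only at open sets. We have $\nu(U)\le\nu(V)$ when $U\subseteq V$. Since the open sets form a chain, for any two of them the pair $(U\cup V,U\cap V)$ is just the pair $(U,V)$ in some order, so $\nu(U)+\nu(V)=\nu(U\cup V)+\nu(U\cap V)$. A union of open sets has mass $1$ exactly when one of its members does.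

Is $\nu$ the restriction to open sets of a measure $\mu$? Then $\mu(\{n\})=\mu(U_n)-\mu(U_{n+1})=0$ for every $n$, and countable additivity gives $\mu(\omega)=0$, while $\mu(\omega)=\nu(U_0)=1$. So there is no such $\mu$. Put differently, the $U_n$ are open, each has mass $1$, they decrease, and their intersection is empty.

The mass sits "at the end of $\omega$", where there is no point. So add one. Let $\omega+1=\omega\cup\{\infty\}$, with open sets $\emptyset$ and $U_n'=U_n\cup\{\infty\}$. An assignment of masses to these open sets, with the properties above, is a decreasing sequence $a_n=\nu(U'_n)$ with $a_0=1$, together with $\nu(\emptyset)=0$. Put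
$$\mu(\{n\})=a_n-a_{n+1},\qquad \mu(\{\infty\})=\lim_n a_n .$$
Then $\mu(U_n')=\sum_{m\ge n}(a_m-a_{m+1})+\lim_m a_m=a_n$. On $\omega+1$ every assignment comes from a measure. On $\omega$ the same computation shows that the sequence $(a_n)$ comes from a measure exactly when $a_n\to0$.

The difference between the two spaces is that the topology of $\omega$ describes a point that is missing from it. The property "no describable point is missing" is called sobriety. The question of this lecture is whether sobriety is always enough: if every point that the topology can describe is present, must a consistent assignment of masses to open sets come from a measure?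

## Sober spaces, valuations, and the extension problem

Let $X$ be a topological space, $\mathcal O(X)$ its lattice of open sets, and $\mathcal B(X)$ its Borel sets, the smallest $\sigma$-algebra containing $\mathcal O(X)$.

**Definition (irreducible, sober).** A closed set $C$ is *irreducible* if it is non-empty and, whenever two open sets both meet $C$, their intersection meets $C$. The space $X$ is *sober* if every irreducible closed subset is the closure of a unique point.

In $\omega$ with the topology above, every non-empty closed set is irreducible, because the open sets form a chain. The closed set $\{0,\dots,k\}$ is the closure of $k$, but the closed set $\omega$ is the closure of no point. So $\omega$ is not sober. In $\omega+1$ the non-empty closed sets are $\{0,\dots,k\}=\overline{\{k\}}$ and the whole space, which is $\overline{\{\infty\}}$; so $\omega+1$ is sober.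

Two general facts will be used. A Hausdorff space is sober: if a closed $C$ contains two distinct points, disjoint neighborhoods of them both meet $C$ while their intersection does not, so irreducible closed sets are singletons. A sober space is $T_0$: the closure of a point is always irreducible, so by uniqueness distinct points have distinct closures.

**Definition (valuation).** A *continuous (probability) valuation* on $X$ is a function $\nu:\mathcal O(X)\to[0,1]$ with $\nu(\emptyset)=0$ and $\nu(X)=1$ that is

- monotone: $U\subseteq V$ implies $\nu(U)\le\nu(V)$;
- modular: $\nu(U)+\nu(V)=\nu(U\cup V)+\nu(U\cap V)$;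
- Scott-continuous: $\nu(\bigcup_iU_i)=\sup_i\nu(U_i)$ for every directed family $(U_i)$ of open sets.

A *Borel measure* on $X$ is here a countably additive $\mu:\mathcal B(X)\to[0,1]$ with $\mu(X)=1$. The valuation $\nu$ *extends* to $\mu$ if $\mu(U)=\nu(U)$ for all open $U$.

The function $\nu$ of the first section is a continuous valuation on $\omega$ that does not extend; on $\omega+1$ every continuous valuation extends.

The question, taken from "Formal Borel Sets —" (http://homepages.inf.ed.ac.uk/als/Talks/lics-lc07.pdf), is this: *for every sober space $X$, does every continuous valuation on $X$ extend to a Borel measure?* That source recalls that the answer is yes for countably-based locally compact sober spaces (Lawson 1982), and that extension results have been proved for wider classes of sober spaces, for example regular spaces and general locally compact sober spaces. It also recalls that sobriety cannot be dropped, at least in the countably-based case; we shall prove this last point for $T_0$ spaces along the way.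

In ZFC the answer is **no**, and a second-countable Hausdorff space already shows it (Theorem 5). The best way to find the counterexample is to try to prove the opposite and watch where the proof stops. Most of that attempt can be saved, and it yields a positive theorem (Theorem 7) and an exact account of the set theory involved (Theorem 8).

Background set theory is ZFC, except in the last section, which works in ZF+DC. I shall point out where more than DC is used. The textbook facts we need from measure theory are Carathéodory's extension theorem, the uniqueness of a probability measure with given values on a generating $\pi$-system, Fubini's theorem, and inner regularity. For the last, let $\mu$ be a Borel probability measure on a topological space $Z$. A set $E\subseteq Z$ is *$\mu$-measurable* if there are Borel sets $B\subseteq E\subseteq B'$ with $\mu(B'\setminus B)=0$; then $\mu(E)$ means $\mu(B)$. When $Z$ is compact metrizable, $\mu(E)=\sup\{\mu(K):K\subseteq E\text{ compact}\}$ for $\mu$-measurable $E$. The usual proofs of these facts need no more than DC.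

## Extending to $P\omega$ and restricting back to $X$

Here is a sensible approach for second-countable $X$: put $X$ inside one large, well-behaved space, extend the valuation there, and restrict the measure to $X$.

The large space is $P\omega$, the power set of $\omega$ with the Scott topology. A base is given by the sets ${\uparrow}s=\{y:s\subseteq y\}$ with $s\subseteq\omega$ finite; note ${\uparrow}s\cap{\uparrow}t={\uparrow}(s\cup t)$. Open sets are upward closed. For $y\in P\omega$ the set ${\downarrow}y=\{x:x\subseteq y\}$ is closed, since its complement is $\bigcup_{n\notin y}{\uparrow}\{n\}$.

As a set, $P\omega$ is the Cantor space $2^\omega$. For finite disjoint $s,t$ put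
$$[s,t]=\{y:s\subseteq y,\ y\cap t=\emptyset\};$$
these sets form a base of the Cantor topology. Both topologies have countable bases consisting of finite Boolean combinations of the sets ${\uparrow}\{n\}$, and these sets are open in both. So both have the same Borel sets, namely those generated by the sets ${\uparrow}\{n\}$. I say "Scott-open" and "Cantor-compact" to show which topology is meant.

A second-countable $T_0$ space $X$ with base $(B_n)_{n\in\omega}$ embeds in $P\omega$ by $e(x)=\{n:x\in B_n\}$. The map is injective by $T_0$. It is continuous because $e^{-1}({\uparrow}s)=\bigcap_{n\in s}B_n$, and open onto its image because $e(B_n)={\uparrow}\{n\}\cap e(X)$. For the space $\omega$ of the first section with $B_n=U_n$ we get $e(m)=\{0,\dots,m\}$. The missing point is now visible: it is the element $\omega\in P\omega$, the union of all the $e(m)$.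

**Proposition 1.** Every continuous valuation $\nu'$ on $P\omega$ extends to a Borel measure.

This is an instance of Lawson's theorem; here is a direct proof using only DC.

**Step 1: define the measure on cylinders.** If a measure $\mu$ extends $\nu'$, its value on $[s,t]={\uparrow}s\setminus T$, where $T=\bigcup_{n\in t}{\uparrow}\{n\}$, is forced. So we define
$$\mu[s,t]=\nu'({\uparrow}s)-\nu'({\uparrow}s\cap T)\ \ge 0. \tag{1}$$
The set $[s,t]$ determines $s$ (its least element) and $t$ (the complement of its greatest element), so this is well defined.

**Step 2: check that splitting a cylinder splits its mass.** Let $n\notin s\cup t$ and $N={\uparrow}\{n\}$. Since ${\uparrow}(s\cup\{n\})={\uparrow}s\cap N$,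
$$\mu[s,t]-\mu[s\cup\{n\},t]=\nu'({\uparrow}s)-\nu'({\uparrow}s\cap T)-\nu'({\uparrow}s\cap N)+\nu'({\uparrow}s\cap N\cap T).$$
Modularity for ${\uparrow}s\cap T$ and ${\uparrow}s\cap N$ turns the last three terms into $-\nu'({\uparrow}s\cap(T\cup N))$. So
$$\mu[s,t]=\mu[s\cup\{n\},t]+\mu[s,t\cup\{n\}]. \tag{2}$$

**Step 3: pass to a Borel measure.** Call $[s,t]$ a cylinder of level $m$ if $s\cup t=\{0,\dots,m-1\}$. Each clopen subset of $2^\omega$ is, for all large $m$, a finite disjoint union of cylinders of level $m$. Let its mass be the sum of their masses. By (2) the sum does not change when $m$ becomes $m+1$, so the mass is well defined. It is finitely additive, since two clopen sets have a common level. By repeated use of (2), splitting at the missing indices, it agrees with (1) on every $[s,t]$. The whole space has mass $\mu[\emptyset,\emptyset]=\nu'(P\omega)-\nu'(\emptyset)=1$. If a clopen set is a countable disjoint union of clopen sets, then by compactness all but finitely many of them are empty, so $\mu$ is countably additive on the algebra of clopen sets. Carathéodory's theorem extends it to a Borel measure $\mu$.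

**Step 4: check agreement with $\nu'$ on Scott-open sets.** First, $\mu({\uparrow}s)=\mu[s,\emptyset]=\nu'({\uparrow}s)$. Next, agreement on unions of $k$ basic sets follows by induction on $k$: both $\mu$ and $\nu'$ are modular, so both satisfy
$$\nu'(O_1\cup\dots\cup O_k)=\nu'(O_1\cup\dots\cup O_{k-1})+\nu'(O_k)-\nu'\big((O_1\cap O_k)\cup\dots\cup(O_{k-1}\cap O_k)\big),$$
and each $O_i\cap O_k$ is again basic. Finally, a Scott-open set is the union of an increasing sequence of finite unions of basic sets; $\nu'$ passes to the limit by Scott-continuity and $\mu$ by countable additivity. $\blacksquare$

Now let $X\subseteq P\omega$ be sober in the subspace topology, with a continuous valuation $\nu$. The formula $\nu'(U)=\nu(U\cap X)$ defines a continuous valuation on $P\omega$, since $U\mapsto U\cap X$ preserves unions and finite intersections. Let $\mu$ be the Borel measure on $P\omega$ from Proposition 1, so that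
$$\mu(U)=\nu(U\cap X)\qquad\text{for all Scott-open }U. \tag{3}$$

When does $\mu$ restrict to $X$? Exactly when
$$\text{every Borel set }B\subseteq P\omega\setminus X\text{ has }\mu(B)=0. \tag{4}$$
Suppose (4) holds. The Borel sets of $X$ are the traces $B\cap X$ with $B\subseteq P\omega$ Borel, and we put $\mu_X(B\cap X)=\mu(B)$. If $B\cap X=B'\cap X$, then the symmetric difference of $B$ and $B'$ is a Borel set missing $X$, so $\mu(B)=\mu(B')$ and $\mu_X$ is well defined. If the traces $B_i\cap X$ $(i\in\omega)$ are disjoint, replacing $B_i$ by $B_i\setminus\bigcup_{j<i}B_j$ does not change the traces, and now the $B_i$ are disjoint; so $\mu_X$ is countably additive. It extends $\nu$ by (3). Conversely, if a Borel measure $\mu_X$ on $X$ extends $\nu$, then $B\mapsto\mu_X(B\cap X)$ is a Borel measure on $P\omega$ that agrees with $\mu$ on Scott-open sets, hence everywhere, and (4) follows.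

So we must show that $P\omega\setminus X$ is small, and sobriety has to do it. For finite $s$ put
$$F_s=\{y\in P\omega:\exists x\in X,\ s\subseteq x\subseteq y\},\qquad E_s={\uparrow}s\setminus F_s .$$
A point of $E_s$ contains $s$ but lies above no point of $X$ that contains $s$.

**Lemma 2.** If $X\subseteq P\omega$ is sober, then $P\omega\setminus X\subseteq\bigcup_sE_s$, the union being over all finite $s\subseteq\omega$.

*Proof.* Let $y\notin X$, and suppose that $y\in F_s$ for every finite $s\subseteq y$; we show $y\in X$. Put $C={\downarrow}y\cap X$, closed in $X$. The supposition says that $C$ meets ${\uparrow}s$ for every finite $s\subseteq y$; with $s=\emptyset$, $C\ne\emptyset$. If $C$ meets two open sets, it meets basic open sets ${\uparrow}s$, ${\uparrow}t$ contained in them. Points of $C$ are subsets of $y$, so $s,t\subseteq y$, and hence $C$ meets ${\uparrow}(s\cup t)={\uparrow}s\cap{\uparrow}t$. Thus $C$ is irreducible, and by sobriety $C=\overline{\{x\}}$ (closure in $X$) for some $x\in X$. From $x\in C$ we get $x\subseteq y$. If $n\in y$, the open set ${\uparrow}\{n\}$ meets $C=\overline{\{x\}}$, so it contains $x$, that is, $n\in x$. So $y=x\in X$, a contradiction. Hence some finite $s\subseteq y$ has $y\notin F_s$,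 which means $y\in E_s$. $\blacksquare$

For the non-sober $X=\{\{0,\dots,m\}:m\in\omega\}$ and $y=\omega$ the conclusion fails: $\omega\in F_s$ for all finite $s$. That is where the mass went. If $\nu$ is the valuation of the first section, then $\mu({\uparrow}s)=1$ for all finite $s$, so $\mu(\{\omega\})=\mu(\bigcap_n{\uparrow}\{n\})=1$.

**Lemma 3.** Let $X\subseteq P\omega$, let $\nu$ be a continuous valuation on $X$, and let $\mu$ satisfy (3). Then every Cantor-compact $K\subseteq E_s$ has $\mu(K)=0$.

*Proof.* The purpose is to find a Scott-open set that has the same trace on $X$ as ${\uparrow}s$ but avoids $K$.

**Step 1: ${\downarrow}K=\{x:\exists y\in K,\ x\subseteq y\}$ is Scott-closed.** It is the projection of the set $\{(x,y):x\subseteq y\in K\}$, which is closed in the compact space $2^\omega\times2^\omega$, so it is Cantor-closed. It is also a lower set. Now let $y\notin{\downarrow}K$. There are finite disjoint $s',t'$ with $y\in[s',t']$ and $[s',t']\cap{\downarrow}K=\emptyset$. If $w\supseteq s'$, then $w\setminus t'\in[s',t']$, because $s'\cap t'=\emptyset$. So $w\setminus t'\notin{\downarrow}K$, and since ${\downarrow}K$ is a lower set, $w\notin{\downarrow}K$. Thus ${\uparrow}s'$ is a Scott-neighborhood of $y$ that misses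 ${\downarrow}K$.

**Step 2: removing ${\downarrow}K$ costs nothing.** The set $U={\uparrow}s\setminus{\downarrow}K$ is Scott-open. If some $x\in X$ were in ${\uparrow}s\cap{\downarrow}K$, then $s\subseteq x\subseteq y$ for some $y\in K$, so $y\in F_s$, contrary to $K\subseteq E_s$. So $U\cap X={\uparrow}s\cap X$, and (3) gives $\mu(U)=\mu({\uparrow}s)$. Hence $\mu({\uparrow}s\cap{\downarrow}K)=0$. Since $K\subseteq E_s\subseteq{\uparrow}s$ and $K\subseteq{\downarrow}K$, we get $\mu(K)=0$. $\blacksquare$

We seem to be nearly done: $P\omega\setminus X$ is covered by countably many sets $E_s$, and each $E_s$ contains no compact set of positive measure. If the $E_s$ were $\mu$-measurable, inner regularity would make them null, so their union would be null and (4) would hold. But nothing makes $E_s$ measurable, because $X$ is an arbitrary sober subset. Without measurability, "contains no compact set of positive measure" does not pass to countable unions: Vitali's decomposition cuts the circle into countably many pieces, none of which contains a Borel set of positive measure. The attempt stops exactly here, and the obstruction suggests building a space out of Vitali's pieces.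

## Chains of sets that meet every set of positive measure

We want a sober space in which, as in the first section, open sets $D_0\supseteq D_1\supseteq\cdots$ all have mass $1$ and have empty intersection. Sobriety can be had for free by refining a Hausdorff topology. So start with a second-countable Hausdorff space $(\Omega,\tau)$ with a Borel probability measure $\lambda$, and declare the sets $D_n$ to be open as well. The new open sets will be the sets $\bigcup_n(G_n\cap D_n)$ with $G_n\in\tau$. To give each $D_n$ mass $1$, ignore the $D_n$ altogether:
$$\nu\Big(\bigcup_n(G_n\cap D_n)\Big)=\lambda\Big(\bigcup_nG_n\Big). \tag{5}$$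

The trouble is that one open set has many representations. If $D_1$ missed a non-empty $J\in\tau$ with $\lambda(J)>0$, then $\emptyset=J\cap D_1$ would have to receive both mass $0$ and mass $\lambda(J)$. So we require that each $D_n$ meet every Borel set of positive measure, and we shall see that this is enough.

This rules out measurable $D_n$. If $D_n$ is $\lambda$-measurable and $\lambda(D_n)<1$, its complement contains a Borel set of positive measure. So if all the $D_n$ were measurable, all would have measure $1$, and so would $\bigcap_nD_n$, which would then be non-empty.

A finite chain does not suffice either. Suppose $\Omega=D_0\supseteq\dots\supseteq D_N$ and $D_N$ meets every $\tau$-Borel set of positive measure. The new open set $U=\bigcup_{n\le N}(G_n\cap D_n)$ has $U\cap D_N=G\cap D_N$ with $G=\bigcup_{n\le N} G_n$. So every new Borel set $E$ has $E\cap D_N=B\cap D_N$ for some $\tau$-Borel $B$, because the sets $E$ with this property form a $\sigma$-algebra containing the new open sets. Put $\mu(E)=\lambda(B)$. If $B$ and $B'$ have the same trace on $D_N$, their symmetric difference misses $D_N$ and so is $\lambda$-null; hence $\mu$ is well defined. It is countably additive by the argument given after (4), and $\mu(U)=\lambda(G)$.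 So the valuation (5) extends, with all the mass carried by $D_N$. An infinite chain with empty intersection leaves the mass no place to go.

**Lemma 4.** Let $(\Omega,\tau)$ be a second-countable Hausdorff space and $\lambda$ a Borel probability measure on it. Let $\Omega=D_0\supseteq D_1\supseteq D_2\supseteq\cdots$ be arbitrary subsets with $\bigcap_nD_n=\emptyset$ such that every $D_n$ meets every $\tau$-Borel set $E$ with $\lambda(E)>0$. Let $X$ be the set $\Omega$ with the topology $\tau'$ generated by $\tau\cup\{D_n:n\ge0\}$. Then $X$ is second-countable, Hausdorff and sober, and it carries a continuous valuation that does not extend to a Borel measure.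

*Proof.*

**Step 1: describe the topology.** The sets $G\cap D_n$ with $G\in\tau$ include all of $\tau$ (take $n=0$) and all the $D_n$ (take $G=\Omega$). They are closed under finite intersections, since $(G\cap D_n)\cap(G'\cap D_m)=(G\cap G')\cap D_{\max(n,m)}$. So they form a base of $\tau'$. Merging the terms with equal index, the $\tau'$-open sets are exactly the sets $\bigcup_n(G_n\cap D_n)$ with $G_n\in\tau$. If $(B_k)$ is a countable base of $\tau$, then the sets $B_k\cap D_n$ form a countable base of $\tau'$. As $\tau'\supseteq\tau$, the space $X$ is Hausdorff, hence sober.

**Step 2: choose the largest representation of each open set.** This turns (5) into a definition. For $U\in\tau'$ let $W_n(U)$ be the union of all $W\in\tau$ with $W\cap D_n\subseteq U$. Then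

- $W_n(U)\in\tau$ and $W_n(U)\cap D_n\subseteq U$;
- $W_n(U)\subseteq W_{n+1}(U)$, because $D_{n+1}\subseteq D_n$;
- $U=\bigcup_n(W_n(U)\cap D_n)$: if $U=\bigcup_n(G_n\cap D_n)$, then $G_n\subseteq W_n(U)$, which gives "$\subseteq$", and "$\supseteq$" is the first item.

Put
$$W(U)=\bigcup_nW_n(U)\in\tau,\qquad \nu(U)=\lambda(W(U)).$$

**Step 3: every representation gives the same value.** We claim that if $U=\bigcup_n(G_n\cap D_n)$ with $G_n\in\tau$, and $G=\bigcup_nG_n$, then
$$\nu(U)=\lambda(G). \tag{6}$$
We have $G\subseteq W(U)$, since $G_n\subseteq W_n(U)$. Suppose $\lambda(W(U)\setminus G)>0$. By countable additivity $\lambda(W_n(U)\setminus G)>0$ for some $n$. This is a $\tau$-Borel set, so $D_n$ contains a point $x$ of it. Then $x\in W_n(U)\cap D_n\subseteq U\subseteq G$, while $x\notin G$: a contradiction. This is the only use of the hypothesis on the $D_n$.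

**Step 4: $\nu$ is a continuous valuation.** By (6) with all $G_n=\emptyset$, respectively all $G_n=\Omega$, we get $\nu(\emptyset)=0$ and $\nu(X)=1$. If $U\subseteq V$, then $W_n(U)\subseteq W_n(V)$ for all $n$, so $\nu$ is monotone.

*Modularity.* The union has the representation
$$U\cup V=\bigcup_n\big((W_n(U)\cup W_n(V))\cap D_n\big),$$
so $\nu(U\cup V)=\lambda(W(U)\cup W(V))$ by (6). For the intersection we claim
$$U\cap V=\bigcup_n\big(W_n(U)\cap W_n(V)\cap D_n\big).$$
Here "$\supseteq$" is clear. If $x\in U\cap V$, then $x\in W_n(U)\cap D_n$ and $x\in W_m(V)\cap D_m$ for some $n,m$. With $k=\max(n,m)$ we have $x\in W_k(U)\cap W_k(V)$, since $W_j(\cdot)$ increases with $j$, and $x\in D_n\cap D_m=D_k$. The same monotonicity gives $\bigcup_n(W_n(U)\cap W_n(V))=W(U)\cap W(V)$. So $\nu(U\cap V)=\lambda(W(U)\cap W(V))$ by (6), and modularity of $\lambda$ gives modularity of $\nu$.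

*Scott-continuity.* Let $(U_i)_{i\in I}$ be directed with union $U$. Then $U=\bigcup_n\big(\bigcup_iW_n(U_i)\cap D_n\big)$, so (6) gives
$$\nu(U)=\lambda\Big(\bigcup_iW(U_i)\Big).$$
For each member of a countable base of $\tau$ that is contained in some $W(U_i)$, choose one such $i$. The chosen indices form a countable set, to which we may add one index if it is empty. So there is a sequence $(i_k)$ with $\bigcup_iW(U_i)=\bigcup_kW(U_{i_k})$. By directedness, for each $k$ there is $j$ with $U_{i_0},\dots,U_{i_k}\subseteq U_j$, so
$$\lambda\Big(\bigcup_{l\le k}W(U_{i_l})\Big)\le\lambda(W(U_j))=\nu(U_j)\le\sup_i\nu(U_i).$$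
Let $k\to\infty$ to get $\nu(U)\le\sup_i\nu(U_i)$. The converse inequality is monotonicity.

**Step 5: $\nu$ does not extend.** By (6) with $G_n=\Omega$ and $G_m=\emptyset$ for $m\neq n$, we have $\nu(D_n)=1$ for every $n$. The $D_n$ are open in $X$, hence Borel in $X$, and they decrease to $\emptyset$. A Borel measure $\mu$ extending $\nu$ would satisfy $0=\mu(\emptyset)=\lim_n\mu(D_n)=1$, a contradiction. $\blacksquare$

The proof used only ZF+DC.

## The Vitali chain on the circle

**Theorem 5.** There is a second-countable Hausdorff (hence sober) space $X$, whose topology refines that of the circle, and a continuous valuation on $X$ that does not extend to a Borel measure. So the answer to the question is no.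

*Proof.*

**Step 1: build the chain.** Let $\Omega=\mathbb R/\mathbb Z$ with its usual topology and Haar probability measure $\lambda$. Let $Q=\mathbb Q/\mathbb Z=\{q_0,q_1,\dots\}$, enumerated without repetition, and let $V\subseteq\Omega$ contain exactly one point of each coset of $Q$. This is the one place where we use choice beyond DC. Then $\Omega$ is the disjoint union of the translates $V+q_k$. Put
$$D_n=\bigcup_{k\ge n}(V+q_k).$$
Then $D_0=\Omega$ and the $D_n$ decrease. Each point lies in exactly one $V+q_k$, so it is not in $D_{k+1}$; hence $\bigcap_nD_n=\emptyset$.

**Step 2: each $D_n$ meets every Borel set of positive measure.** Let $E$ be Borel with $E\cap D_n=\emptyset$; we show $\lambda(E)=0$. Put $F=\{q_0,\dots,q_{n-1}\}$, so that $E\subseteq V+F$. We look for infinitely many disjoint translates of $E$. The set $F-F$ is finite and symmetric and $Q$ is infinite, so we can choose $r_0,r_1,\dots\in Q$ one after another with $r_i\notin r_j+(F-F)$ for $j<i$. Then $r_i-r_j\notin F-F$ for $i\ne j$. The sets $F+r_i$ are pairwise disjoint: $f+r_i=f'+r_j$ would give $r_i-r_j=f'-f\in F-F$. Since the sets $V+q$ for distinct $q\in Q$ are disjoint, the sets $V+(F+r_i)$ are pairwise disjoint, and so are the sets $E+r_i\subseteq V+(F+r_i)$.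 All of these have measure $\lambda(E)$ and the total measure is $1$, so $\lambda(E)=0$.

**Step 3: conclude.** Lemma 4 applies to this chain. $\blacksquare$

Compare this with the first section. The $D_n$ play the role of the $U_n$, and the mass again escapes along a decreasing sequence of open sets. But here no point is missing: the space is Hausdorff.

## Measurability of the sets $F_s$ and images of Polish spaces

We return to the attempt in $P\omega$ and supply the missing hypothesis.

**Proposition 6.** Let $X\subseteq P\omega$ be sober in the subspace topology, and let $\nu$ be a continuous valuation on $X$. Let $\mu$ be the Borel measure on $P\omega$ with $\mu(U)=\nu(U\cap X)$ for Scott-open $U$ (Proposition 1). Suppose that for every finite $s$ the set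
$$F_s=\{y\in P\omega:\exists x\in X,\ s\subseteq x\subseteq y\}$$
is $\mu$-measurable. Then $\nu$ extends uniquely to a Borel measure on $X$.

*Proof.* By hypothesis $E_s={\uparrow}s\setminus F_s$ is $\mu$-measurable. By Lemma 3 all its Cantor-compact subsets have measure $0$, so by inner regularity $\mu(E_s)=0$. By Lemma 2, $P\omega\setminus X$ is contained in the union of the countably many null sets $E_s$, so it is $\mu$-null. In particular (4) holds, and $\mu_X(B\cap X)=\mu(B)$ defines a Borel measure on $X$ that extends $\nu$. It is unique because two Borel probability measures that agree on the open sets, a generating $\pi$-system, are equal. $\blacksquare$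

Like the proofs of Proposition 1 and Lemmas 2 and 3, this uses only ZF+DC.

To verify the hypothesis without looking at $\mu$, we use analytic sets. A subset of a Polish space is *analytic* if it is the image of a Polish space under a Borel map into that space. The class of analytic sets contains the Borel sets and is closed under finite products, finite intersections, and images under Borel maps between Polish spaces. Analytic sets are universally measurable, that is, $\mu$-measurable for every Borel probability measure $\mu$ (Lusin; see Kechris, *Classical Descriptive Set Theory*, Thm 21.10).

**Theorem 7.** Let $X$ be a second-countable $T_0$ space that is the image of a Polish space under a Borel-measurable surjection (for example, any countable second-countable $T_0$ space, or any Borel subspace of $P\omega$). Then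
$$\text{every continuous valuation on }X\text{ extends to a Borel measure}\iff X\text{ is sober}.$$
The extension is then unique.

The examples are covered as follows. A countable space is an image of a countable discrete space, on which every map is Borel. A Borel subset of $P\omega$ is a Borel subset of Cantor space, hence an image of a Polish space under a Borel map into $2^\omega$, and the two topologies have the same Borel sets.

*Proof.*

**Step 1: sober implies extension.** Let $p:P\to X$ be a Borel surjection with $P$ Polish, and let $e:X\to P\omega$ be the embedding given by a base $(B_n)$. The composition $e\circ p:P\to2^\omega$ is Borel, since $(e\circ p)^{-1}({\uparrow}\{n\})=p^{-1}(B_n)$ and the sets ${\uparrow}\{n\}$ generate the Borel sets. So $e(X)$ is analytic, and it is sober, being homeomorphic to $X$. For the sober subspace $e(X)$, the set $F_s$ is the projection to the second coordinate of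
$$\{(x,y):x\in e(X),\ s\subseteq x\subseteq y\}=(e(X)\times2^\omega)\cap\{(x,y):s\subseteq x\subseteq y\}.$$
This is the intersection of an analytic set with a closed one. So $F_s$ is analytic, hence $\mu$-measurable for every $\mu$. Proposition 6 gives the extension and its uniqueness.

**Step 2: extension implies sober.** This direction holds for every second-countable $T_0$ space; it generalizes the first section. Suppose $X$ is not sober. In a $T_0$ space a closed set is the closure of at most one point, so some irreducible closed $C$ is the closure of no point. Put $\nu(U)=1$ if $U\cap C\neq\emptyset$, and $\nu(U)=0$ otherwise. Then $\nu(\emptyset)=0$, $\nu(X)=1$, and $\nu$ is monotone. It is Scott-continuous because a union meets $C$ exactly when one of its members does. For modularity: if $U$ and $V$ both meet $C$, so does $U\cap V$ by irreducibility, and the identity reads $1+1=1+1$; if exactly one of them meets $C$, it reads $1+0=1+0$ or $0+1=1+0$; if neither does, all terms are $0$.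

Suppose a Borel measure $\mu$ extends $\nu$. Let $M$ be the intersection of the countably many basic open sets that meet $C$. Each of these has $\mu$-measure $1$, so $\mu(M)=1$. On the other hand $M\cap C=\emptyset$. To see this, let $x\in C$. Then $\overline{\{x\}}\subsetneq C$; pick $c\in C\setminus\overline{\{x\}}$ and a basic open $B\ni c$ disjoint from $\overline{\{x\}}$. The set $B$ meets $C$ and $x\notin B$, so $x\notin M$. Hence $1=\mu(M)\le\mu(X\setminus C)=\nu(X\setminus C)=0$, a contradiction. $\blacksquare$

So a second-countable sober counterexample cannot be a Borel image of a Polish space. In particular it cannot be countable.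

## Non-measurable subsets of $[0,1]$ and counterexamples in ZF+DC

The positive proof failed only through non-measurable sets, and the counterexample used one. In ZF+DC the two phenomena are equivalent.

**Theorem 8 (ZF+DC).** The following are equivalent:

1. every subset of $[0,1]$ is Lebesgue measurable;
2. for every second-countable sober space $X$, every continuous valuation on $X$ extends to a Borel measure.

*Proof of (1)$\Rightarrow$(2).* A sober space is $T_0$, so we may assume $X\subseteq P\omega$. By Propositions 1 and 6 it suffices to show that every $M\subseteq2^\omega$ is $\mu$-measurable for every Borel probability measure $\mu$ on $2^\omega$. Let $\lambda$ be Lebesgue measure.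

**Step 1: represent $\mu$ as an image of Lebesgue measure.** For a finite binary string $\sigma$ let $[\sigma]$ be the set of sequences that extend it. Put $I_\emptyset=[0,1)$. Given $I_\sigma=[a_\sigma,b_\sigma)$ of length $\mu([\sigma])$, cut it at $c=a_\sigma+\mu([\sigma0])$ into $I_{\sigma0}=[a_\sigma,c)$ and $I_{\sigma1}=[c,b_\sigma)$; these have lengths $\mu([\sigma0])$ and $\mu([\sigma1])$, and one of them may be empty. For each $t\in[0,1)$ and each $n$ there is exactly one $\sigma$ of length $n$ with $t\in I_\sigma$, and these strings extend one another. Let $g(t)\in2^\omega$ be the branch they form. Then $g^{-1}([\sigma])=I_\sigma$, so $g$ is Borel, and $\lambda(g^{-1}(B))=\mu(B)$ for cylinders $B$, hence for all Borel $B$.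

**Step 2: find where $g$ is continuous.** Let $N=\{a_\sigma:\sigma\in2^{<\omega}\}$, a countable set. If $t\in[0,1)\setminus N$ and $\sigma$ is an initial segment of $g(t)$, then $a_\sigma<t<b_\sigma$, and $g$ maps the open interval $(a_\sigma,b_\sigma)$ into $[\sigma]$. So $g$ is continuous at every point of $[0,1)\setminus N$.

**Step 3: transfer measurability.** Let $M\subseteq2^\omega$ and $\varepsilon>0$. By (1) the sets $g^{-1}(M)\setminus N$ and $g^{-1}(2^\omega\setminus M)\setminus N$ are Lebesgue measurable; they are disjoint and have total measure $1$. By inner regularity there are compact $K$ in the first and $K'$ in the second with $\lambda(K)+\lambda(K')>1-\varepsilon$. As $g$ is continuous on $K$ and on $K'$, the sets $g(K)\subseteq M$ and $g(K')\subseteq2^\omega\setminus M$ are compact, and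
$$\mu(g(K))+\mu(g(K'))=\lambda\big(g^{-1}(g(K))\big)+\lambda\big(g^{-1}(g(K'))\big)\ge\lambda(K)+\lambda(K')>1-\varepsilon .$$
So $g(K)\subseteq M\subseteq2^\omega\setminus g(K')$, and the outer two sets differ by measure less than $\varepsilon$. Do this for $\varepsilon=1/m$, $m=1,2,\dots$, and take the union of the inner sets and the intersection of the outer ones. These are Borel sets that enclose $M$ and differ by a null set, so $M$ is $\mu$-measurable. $\blacksquare$

*Proof of (2)$\Rightarrow$(1).* Suppose that $A\subseteq[0,1]$ is not Lebesgue measurable. We build a chain for Lemma 4. A Vitali set is not available, since we are given only some non-measurable set. So first we cut $A$ down to a region where both it and its complement are large, and then we obtain an infinite chain by taking infinitely many independent coordinates.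

**Step 1: localize $A$.** Let $H\supseteq A$ be a Borel set of least measure among the Borel sets containing $A$, and $L\subseteq A$ a Borel set of greatest measure among the Borel sets contained in $A$. These exist: take a countable intersection, respectively union, of sets whose measures approach the bound. Put $P=H\setminus L$. Then $\lambda(P)>0$, since otherwise $L\subseteq A\subseteq H$ would make $A$ measurable. We claim:
$$\text{both }P\cap A\text{ and }P\setminus A\text{ meet every Borel }B\subseteq P\text{ with }\lambda(B)>0. \tag{7}$$
If $B\cap A=\emptyset$, then $H\setminus B$ is a Borel set that contains $A$ and has smaller measure than $H$. If $B\subseteq A$, then $L\cup B$ is a Borel set contained in $A$ and, as $B\cap L=\emptyset$, of larger measure than $L$. Both are impossible.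

**Step 2: pass to the infinite product.** Let $\bar\lambda$ be normalized Lebesgue measure on $P$, and let $\Omega=P^\omega$ with the product topology and the product measure $\bar\lambda^\omega$. The space $\Omega$ is second-countable and metrizable, and its Borel $\sigma$-algebra is the product $\sigma$-algebra. For $n\in\omega$ put
$$A_n=\{z\in\Omega:z_0,\dots,z_{n-1}\notin A,\ z_n\in A\}.$$
The index $n$ records the first coordinate that lies in $A$, so the sets $A_n$ are pairwise disjoint.

**Step 3: each $A_n$ meets every Borel $B\subseteq\Omega$ of positive measure.** Identify $P^\omega$ with $P\times P^\omega$ by splitting off the coordinate $z_0$; the measure becomes $\bar\lambda\otimes\bar\lambda^\omega$. For $z_0\in P$ let $B_{z_0}\subseteq P^\omega$ be the section of $B$, a Borel set. By Fubini,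
$$0<\bar\lambda^\omega(B)=\int_P\bar\lambda^\omega(B_{z_0})\,d\bar\lambda(z_0),$$
so the set of $z_0\in P$ with $\bar\lambda^\omega(B_{z_0})>0$ is a Borel subset of $P$ of positive measure. By (7) it contains points of $A$ and points outside $A$. Choose $z_0\notin A$ if $n>0$, and $z_0\in A$ if $n=0$. Now repeat with $B_{z_0}$ in place of $B$. After $n+1$ rounds we have $z_0,\dots,z_{n-1}\notin A$ and $z_n\in A$ such that the section $B_{z_0\dots z_n}$ has positive measure. In particular it is non-empty, and any point of it completes $(z_0,\dots,z_n)$ to a point of $A_n\cap B$.

**Step 4: apply Lemma 4.** Put $D_0=\Omega$ and $D_n=\bigcup_{k\ge n}A_k$ for $n\ge1$. These sets decrease. A point of $\bigcap_nD_n$ would lie in $A_k$ for infinitely many $k$, which disjointness forbids; so the intersection is empty. Each $D_n$ meets every Borel set of positive measure: for $n\ge 1$ it contains $A_n$, and $D_0$ is everything. Lemma 4, whose proof uses only ZF+DC, gives a second-countable Hausdorff, hence sober, space with a continuous valuation that does not extend. So (2) fails. $\blacksquare$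

**Remark.** By Solovay's theorem (Ann. of Math. 92 (1970)), relative to the consistency of an inaccessible cardinal, ZF+DC is consistent with statement (1) of Theorem 8. In a model of ZF+DC where (1) holds, every continuous valuation on a second-countable sober space extends. So, relative to that consistency assumption, ZF+DC alone cannot prove that a countably-based counterexample exists. In ZFC, Theorem 5 settles the question negatively.
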